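# The overlapping cycles shuffle and the order $n^3\log n$

## 1. Losses along an averaged orbit

Fix integers $n\ge 3$ and $1\le k\le n-2$, and put $m=n-k$, so that $2\le m\le n-1$. Let $a$ and $b$ be the following permutations of the positions $1,\dots,n$:

- $a$: $j\mapsto j+1$ for $j<m$, $m\mapsto 1$, and $j\mapsto j$ for $j>m$;
- $b$: $j\mapsto j+1$ for $j<n$, and $n\mapsto 1$.

So $a$ turns the first $m$ positions in a cycle, $b$ turns all $n$ positions, and **on positions $<m$ the two agree**. This last fact will be used constantly.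

Permutations are multiplied from left to right ($\gamma\delta$ means first $\gamma$, then $\delta$), and $q^\gamma$ is the image of $q$ under $\gamma$. An ordering $x$ of the deck is a bijection from positions to cards, and $x\cdot\gamma$ is the ordering obtained when the card at each position $q$ moves to position $q^\gamma$. Then $(x\cdot\gamma)\cdot\delta=x\cdot(\gamma\delta)$. On $L^2(S_n)$, the functions on orderings with counting measure, put
$$(U_\gamma f)(x)=f(x\cdot\gamma),\qquad P=\tfrac12(U_a+U_b).$$
Each $U_\gamma$ permutes the points, so it is unitary. Also $(U_\gamma U_\delta f)(x)=(U_\delta f)(x\cdot\gamma)=f(x\cdot\gamma\delta)$, so $U_\gamma U_\delta=U_{\gamma\delta}$.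

Now the construction on which everything turns. Let $N=7n$. Take any function $f$, and average it $N$ times, numbering backward:
$$v_N=f,\qquad v_i=Pv_{i+1}\ (0\le i<N),\qquad h=v_0=P^Nf .$$
Large indices are "raw", small indices are "averaged". At each step record the loss
$$d_i=\tfrac12\|(U_a-U_b)v_{i+1}\| .$$
The parallelogram law for the vectors $\frac12U_av_{i+1}$ and $\frac12U_bv_{i+1}$ gives
$$\|v_i\|^2+d_i^2=\tfrac12\|U_av_{i+1}\|^2+\tfrac12\|U_bv_{i+1}\|^2=\|v_{i+1}\|^2 ,$$
and summing over $i$,
$$D:=\sum_{i=0}^{N-1}d_i^2=\|f\|^2-\|P^Nf\|^2 .\tag{1}$$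
Finally, for a permutation $s$ of positions, the displacement of $v_i$ under $s$ is
$$e_i(s)=\|(I-U_s)v_i\| .$$

**Example ($n=3$, $k=1$).** Here $m=2$, $a$ swaps positions $1,2$, and $b$ is $1\mapsto2\mapsto3\mapsto1$. Write $1_p$ for the indicator of "card 1 is at position $p$". After the move $a$ the card at position $2$ is the one that was at position $1$, and the same holds after $b$. So $U_a1_2=U_b1_2=1_1$, and the step $1_2\to P1_2=1_1$ loses nothing. In the next step, $U_a1_1=1_2$ and $U_b1_1=1_3$, so $P1_1=\frac12(1_2+1_3)$. Each indicator has squared norm $2$ (two orderings out of six), so $\|1_1\|^2=2$, $\|P1_1\|^2=\frac14\cdot4=1$, and the squared loss is $\frac14\|1_2-1_3\|^2=1$, as (1) requires.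

What is this for? The operator $P$ is the transition operator of a card shuffle. We shall show that the total loss $D$ controls the displacement $e_0(c)$ of $h$ under every 3-cycle $c$. So if averaging $N$ times loses little, then $h$ is almost fixed by all 3-cycles. Functions fixed by all 3-cycles are very few, so every other function must lose a definite part of its norm in $N$ steps, and that bounds the mixing time.

## 2. The shuffle and the statements about its mixing time

A deck has positions $1,\dots,n$ from top to bottom. At each step, independently of the past, with probability $1/2$ the card at position $n-k$ is moved to the top, and with probability $1/2$ the bottom card is moved to the top. These are the moves $x\mapsto x\cdot a$ and $x\mapsto x\cdot b$, so $(Pf)(x)=\mathbb E[f(X_1)\mid X_0=x]$. This is the *overlapping cycles shuffle*. Recall that its mixing time $\tau_{\rm mix}$ is the least $t$ with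
$$\max_\sigma\|\mathbb P(X_t\in\cdot\mid X_0=\sigma)-U\|_{TV}\le\tfrac14,$$
where $U$ is the uniform law and $\|\mu-\nu\|_{TV}=\frac12\sum_y|\mu(y)-\nu(y)|$. The number $k=k(n)$ is predetermined and odd. Oddness avoids periodicity: $\mathrm{sgn}(a)=(-1)^{n-k-1}$ and $\mathrm{sgn}(b)=(-1)^{n-1}$, so for even $k$ all moves have the same sign and the parity of the ordering at time $t$ is determined.

The problem comes from "The Mathematics of Card Shuffling" (http://www.math.chalmers.se/%7Ejonasson/convrates.pdf). The following lower bound is given as a known result, and we use it without proof: for $k=o(n)$,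
$$\tau_{\rm mix}\ge(1+o(1))\frac1{4\pi^2k(k+1)}\,n^3\log n .\tag{2}$$
The conjecture is that for $k=O(1)$ this is the true order, i.e. that also $\tau_{\rm mix}=O(n^3\log n)$. It is true. Logarithms are natural.

**Theorem 1.** For every odd $k$ with $1\le k\le n-2$: $\ \tau_{\rm mix}\le4\cdot10^6\,n^3\log n$.

If $k\le K$ for all $n$, then (2) gives $\tau_{\rm mix}\ge(1+o(1))\frac1{4\pi^2K(K+1)}n^3\log n$, hence $\tau_{\rm mix}=\Theta(n^3\log n)$. This proves the conjecture.

**Theorem 2.** There is an absolute constant $C$ with $\ \tau_{\rm mix}\le C\,n^3\log n\,\min\{1,\ \frac1k+\frac{k^2}{n^2}\}$ for all odd $k\in[1,n-2]$.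

**Corollary.** Let $k=k(n)=o(n)$ be odd. Then $\tau_{\rm mix}=\Theta(n^3\log n)$ if and only if $k=O(1)$. If $k\to\infty$ along a subsequence, then $\tau_{\rm mix}=o(n^3\log n)$ along it.

**Addendum (even $k$).** For even $k$ the chain at time $s$ lives on a coset of $A_n$. At every time $s\ge4\cdot10^6n^3\log n$ its law is within total variation $1/4$ of uniform on that coset.

For $1\ll k\le n^{2/3}$ the bounds (2) and Theorem 2 read $n^3\log n/k^2\lesssim\tau_{\rm mix}\lesssim n^3\log n/k$. The exact power of $k$ is not determined by these arguments, and neither is the sharp leading constant for bounded $k$.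

**Example ($n=3$, $k=1$, by hand).** Let $e$ be the identity. Since $a$ is a transposition and $b$ a 3-cycle in $S_3$, we have $a^2=e$, $b^3=e$, $aba=b^{-1}$. After one step the law is $\frac12$ on each of two points, at distance $\frac12(2\cdot\frac13+4\cdot\frac16)=\frac23$ from uniform. The words of length two, $aa=e$, $ab$, $ba$, $bb=b^{-1}$, are distinct, so the distance is $\frac12(4\cdot\frac1{12}+2\cdot\frac16)=\frac13$. The words of length three are
$$aaa=a,\quad aab=b,\quad aba=b^{-1},\quad abb=ab^{-1},\quad baa=b,\quad bab=a,\quad bba=b^{-1}a=ab,\quad bbb=e .$$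
So $a$ and $b$ have probability $\frac14$, the other four elements $\frac18$, and the distance is $\frac12(2\cdot\frac1{12}+4\cdot\frac1{24})=\frac16\le\frac14$. Hence $\tau_{\rm mix}=3$. Note for later that the two words $abb=ab^{-1}$ and $bab=a$ of equal length differ by a 3-cycle: $(abb)(bab)^{-1}=ab^{-1}a^{-1}=b$.

## 3. Random transpositions as the yardstick, and why one step is not enough

To say "$h$ is almost fixed by 3-cycles" in one number, let $\mathcal T$ be the average of $U_\tau$ over all transpositions $\tau$ of positions. It is self-adjoint because $\tau=\tau^{-1}$. Since $\|(I-U_g)h\|^2=2\|h\|^2-2\,\mathrm{Re}\langle h,U_gh\rangle$, for independent uniform transpositions $\tau,\tau'$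
$$\langle h,(I-\mathcal T^2)h\rangle=\tfrac12\,\mathbb E\|(I-U_{\tau\tau'})h\|^2 .\tag{3}$$
The goal of the first half is an inequality
$$\langle P^Nf,(I-\mathcal T^2)P^Nf\rangle\le\Gamma\,\big(\|f\|^2-\|P^Nf\|^2\big)\qquad\text{for all }f,\tag{4}$$
with $\Gamma$ as small as possible. Section 7 turns (4) into a mixing bound.

The first thing to try is (4) with $N=1$, that is, to compare the energy lost in one step with that of random transpositions. It is false, for every $\Gamma$. Let $f_p(x)=1[x(p)=\text{card }1]-\frac1n$. For $2\le p\le m$ the card at position $p$ after a move was at position $p-1$ before it, whichever move was made. So $U_af_p=U_bf_p=f_{p-1}$ and $Pf_p=f_{p-1}$ with no loss. In particular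
$$P^{m-1}f_m=f_1,\qquad \|f_m\|=\|f_1\| ,$$
so the right side of (4) is $0$ for $f=f_m$ and any $N$ from $1$ to $m-1$. The left side is positive: otherwise, by (3), $P^Nf_m=f_{m-N}$ would be fixed by every product of two transpositions, hence by every 3-cycle. But $U_sf_p=f_{p'}$ with $p'^{\,s}=p$, and $f_{p'}\ne f_p$ if $s$ moves $p$. So the number of steps in (4) must be at least $m$, which is of order $n$ when $k$ is bounded. This is why we follow an orbit of length $N=7n$, and why we need tools that carry a displacement along the orbit at little cost.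

## 4. Three rules for carrying a displacement along the orbit

Write $s^\gamma=\gamma^{-1}s\gamma$. Then $s\gamma=\gamma s^\gamma$, so
$$U_sU_\gamma=U_\gamma U_{s^\gamma}.$$
Since $s^\gamma$ sends $q^\gamma$ to $(q^s)^\gamma$, a 3-cycle $s$ on a set $T$ becomes a 3-cycle $s^\gamma$ on $T^\gamma$.

Two facts hold for each fixed $i$. First, $e_i(s)=e_i(s^{-1})$, because $I-U_{s^{-1}}=-U_{s^{-1}}(I-U_s)$. Second, $e_i(st)\le e_i(s)+e_i(t)$, because $I-U_sU_t=(I-U_s)+U_s(I-U_t)$. The two 3-cycles on a 3-set $T$ are inverse to each other, so we may write $e_i(T)$ for $e_i$ of either one. From now on **we track only sets of three positions**.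

All time indices of $v$ below are at most $N$.

**(R1) Free steps.** $e_i(s)^2\le\frac12e_{i+1}(s^a)^2+\frac12e_{i+1}(s^b)^2$.

Indeed $(I-U_s)v_i=\frac12\sum_{\gamma\in\{a,b\}}(I-U_s)U_\gamma v_{i+1}=\frac12\sum_\gamma U_\gamma(I-U_{s^\gamma})v_{i+1}$. Take norms and use convexity of the square.

Rule (R1) can be iterated at random. Let $\gamma_1,\gamma_2,\dots$ be independent and uniform on $\{a,b\}$, and let $M_t=e_{i+t}(s^{\gamma_1\cdots\gamma_t})^2$ for $0\le t\le N-i$. Applying (R1) at time $i+t$ to $s^{\gamma_1\cdots\gamma_t}$ gives $M_t\le\mathbb E[M_{t+1}\mid\gamma_1,\dots,\gamma_t]$, so $M$ is a submartingale. By optional stopping, for every stopping time $\tau\le N-i$,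
$$e_i(s)^2\le\mathbb E\big[e_{i+\tau}(s^{\gamma_1\cdots\gamma_\tau})^2\big].\tag{5}$$
Steps used in this way cost nothing, but we cannot choose them. A special case: if $T^a=T^b=T'$, then (R1) gives $e_i(T)\le e_{i+1}(T')$. We call this a *free deterministic* step. It occurs whenever $T$ lies in positions $<m$.

**(R2) Forced steps.** For $\gamma\in\{a,b\}$: $e_i(s)\le e_{i+1}(s^\gamma)+2d_i$.

Indeed $v_i-U_av_{i+1}=\frac12(U_b-U_a)v_{i+1}$, so $\|v_i-U_\gamma v_{i+1}\|=d_i$ for both $\gamma$. Since $\|I-U_s\|\le2$, replacing $v_i$ by $U_\gamma v_{i+1}$ in $(I-U_s)v_i$ costs at most $2d_i$, and $(I-U_s)U_\gamma v_{i+1}=U_\gamma(I-U_{s^\gamma})v_{i+1}$ has norm $e_{i+1}(s^\gamma)$.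

**(R3) Comparing words.** If $w,w'$ are words of length 3 in $a,b$, then $e_i(ww'^{-1})\le2\delta_i$, where $\delta_i:=d_i+d_{i+1}+d_{i+2}$.

For $w=\gamma_1\gamma_2\gamma_3$, replace $v_i$ by $U_{\gamma_1}v_{i+1}$, then $v_{i+1}$ by $U_{\gamma_2}v_{i+2}$, then $v_{i+2}$ by $U_{\gamma_3}v_{i+3}$. By unitarity the errors are $d_i,d_{i+1},d_{i+2}$, so $\|v_i-U_wv_{i+3}\|\le\delta_i$. The same holds for $w'$. As $U_{ww'^{-1}}U_{w'}=U_w$,
$$\|v_i-U_{ww'^{-1}}v_i\|\le\|v_i-U_wv_{i+3}\|+\|U_{ww'^{-1}}(U_{w'}v_{i+3}-v_i)\|\le2\delta_i .$$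

Rules (R1) and (R2) move a triple of positions; (R3) is the only way to finish. The next lemma finds the triples on which (R3) can finish.

**Lemma 1.** (a) $\sigma:=aba^{-1}b^{-1}$ is the 3-cycle $m-1\mapsto m\mapsto n\mapsto m-1$, and $e_i(\{m-1,m,n\})\le2\delta_i$.
(b) If $m\ge3$ (i.e. $k\le n-3$), then $e_i(\{m-2,m-1,m\})\le8\delta_i$.

*Proof.* (a) Apply $a,b,a^{-1},b^{-1}$ in turn:

- $m-1\to m\to m+1\to m+1\to m$;
- $m\to1\to2\to1\to n$;
- $n\to n\to1\to m\to m-1$;
- $j<m-1$: $j\to j+1\to j+2\to j+1\to j$;
- $m<j<n$: $j\to j\to j+1\to j+1\to j$.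

(We used $2\le m<n$.) Moreover $(abb)(bab)^{-1}=abb\,b^{-1}a^{-1}b^{-1}=\sigma$, so (R3) gives the bound.

(b) The purpose is to manufacture a 3-cycle on three adjacent positions. Let $\sigma'=b\sigma b^{-1}=\sigma^{b^{-1}}$. By conjugation it is the 3-cycle $m-2\mapsto m-1\mapsto n-1\mapsto m-2$ (here $m-2\ge1$). Also $\sigma'=baba^{-1}b^{-1}b^{-1}=(bab)(bba)^{-1}$, so $e_i(\sigma')\le2\delta_i$ by (R3). If $k=1$, then $n-1=m$ and $\sigma'$ is already a 3-cycle on $\{m-2,m-1,m\}$.

Let $k\ge2$. The supports $\{m-1,m,n\}$ and $\{m-2,m-1,n-1\}$ of $\sigma,\sigma'$ then meet only in $z=m-1$. In general let $x$ be the 3-cycle $z\mapsto u\mapsto w\mapsto z$ and $y$ a 3-cycle whose support meets that of $x$ only in $z$. Then $x^{-1}y^{-1}xy=x^{-1}x^y$, where $x^y$ is $z^y\mapsto u\mapsto w\mapsto z^y$. Applying $x^{-1}$ and then $x^y$: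
$$z\to w\to z^y,\qquad z^y\to z^y\to u,\qquad u\to z\to z,\qquad w\to u\to w,$$
and all other points are fixed. So $x^{-1}y^{-1}xy$ is the 3-cycle $z\mapsto z^y\mapsto z^x\mapsto z$. Take $x=\sigma$, $y=\sigma'^{-1}$: then $z^x=m$ and $z^y=m-2$, so we have a 3-cycle on $\{m-2,m-1,m\}$. It is a product of four factors, each with $e_i\le2\delta_i$. $\square$

**Example ($n=6$, $k=3$, $m=3$).** Here $\sigma$ is $2\mapsto3\mapsto6\mapsto2$ and $\sigma'$ is $1\mapsto2\mapsto5\mapsto1$. With $x=\sigma$, $y=\sigma'^{-1}$, the product $x^{-1}y^{-1}xy$ sends $2\to6\to6\to2\to1$, $1\to1\to2\to3\to3$, $3\to2\to5\to5\to2$, $5\to5\to1\to1\to5$, $6\to3\to3\to6\to6$. It is $2\mapsto1\mapsto3\mapsto2$, a 3-cycle on $\{1,2,3\}$.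

## 5. All adjacent triples together cost at most $7000D$

Let $T_j=\{j,j+1,j+2\}$ for $1\le j\le n-2$.

**Lemma 2.** $\displaystyle\sum_{j=1}^{n-2}e_0(T_j)^2\le7000\,D$ for all $1\le k\le n-2$.

The plan is to move each $T_j$ to one of the triples of Lemma 1, and to do so at *different times* for different $j$, so that each $d_u^2$ is charged only a bounded number of times.

**Step 1: a bound for the bottom triple $T_{n-2}$ at any time.** This step is for later use as an exit. For $i+m+2<N$ let $W_i=\{i,i+1,i+2\}\cup\{i+m,i+m+1,i+m+2\}$. We claim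
$$e_i(T_{n-2})\le8\sum_{u\in W_i}d_u,\qquad\text{hence}\qquad e_i(T_{n-2})^2\le384\sum_{u\in W_i}d_u^2 .\tag{6}$$

Let $m\ge3$. Force $b$ three times: $\{n-2,n-1,n\}\to\{n-1,n,1\}\to\{n,1,2\}\to\{1,2,3\}$, at cost $2(d_i+d_{i+1}+d_{i+2})$. Then take $m-3$ free deterministic steps to $\{m-2,m-1,m\}$; before each of them all three points are $<m$. We are at time $i+m$, and Lemma 1(b) gives $8\delta_{i+m}$. The two parts of $W_i$ are disjoint as $m\ge3$.

Let $m=2$. Force $b$ twice: $T_{n-2}\to\{n,1,2\}=\{m-1,m,n\}$. We are at time $i+2=i+m$, and Lemma 1(a) gives $2\delta_{i+2}$. The total is $2(d_i+d_{i+1})+2(d_{i+2}+d_{i+3}+d_{i+4})$, which is covered by (6).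

The second part of (6) is Cauchy–Schwarz with $|W_i|\le6$: $64\cdot6=384$.

**Step 2: top triples ($m\ge3$, $1\le j\le m-2$).** This step handles the triples that move rigidly. After $m-2-j$ free deterministic steps $T_j$ becomes $\{m-2,m-1,m\}$, and Lemma 1(b) gives
$$e_0(T_j)^2\le64\cdot3\sum_{q=0}^2d_{m-2-j+q}^2 .$$
The arrival times $m-2-j$ are distinct, so in the sum over $j$ each $d_u^2$ occurs at most three times. The total is at most $192\cdot3\,D=576D$.

**The case $k=1$ is now done.** Then $m=n-1$, Step 2 covers $j\le n-3$, and the only other triple is $T_{n-2}$, covered by (6) with $i=0$. So $\sum_je_0(T_j)^2\le960D$ for $k=1$.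

**Where forcing alone breaks.** For larger $k$ there are triples $T_j$ with $m+1\le j\le n-2$, below the smaller cycle. One can force $b$ exactly $r=n-2-j\le k-3$ times to reach $T_{n-2}$ and then use (6). This gives $e_0(T_j)\le2\sum_{u<r}d_u+8\sum_{u\in W_r}d_u$ and so $e_0(T_j)^2\le64(r+6)D$. For bounded $k$ that is good enough. But $d_0$ is now charged by every $j$ with $r\ge1$, and the sum over $j$ gives a bound of order $k^2D$, which is useless when $k$ is comparable to $n$. Instead we let $b$ come by itself: $a$ fixes these triples, so free steps either do nothing or push the triple down. The arrival time is then random, and the arrival times of different $j$ cannot collide.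

**Step 3: bottom triples.** This step bounds $e_q(T_j)$ for $q\in\{0,1,2\}$ and for $j$ with $m+1\le j\le n-2$ or $j=n-2$. While $j'\ge m+1$ and $j'+2<n$, the permutation $a$ fixes $T_{j'}$ and $b$ maps it to $T_{j'+1}$. Run free steps from time $q$. Let $N_t$ be the number of $b$'s among the first $t$ steps, $\tau_j=\min\{t:N_t=n-2-j\}$, and stop at $\min(\tau_j,4n)$. (For $j=n-2$ we have $\tau_j=0$.)

*If $\tau_j\le4n$*, we are at $T_{n-2}$ at time $q+\tau_j$ and use (6).

*If $\tau_j>4n$*, then $N_{4n}<n-2-j\le n$. By Hoeffding's inequality $\mathbb P(\mathrm{Bin}(4n,\frac12)\le 2n-\ell)\le e^{-2\ell^2/(4n)}$ with $\ell=n$, this has probability at most $e^{-n/2}$. We are at some $T_{j'}$ at time $q+4n$; force $b$ at most $n-3$ times to reach $T_{n-2}$, then use (6). The forced times precede the set $W_i$ used, so the displacement at time $q+4n$ is at most $8\sum_{u<N}d_u$, with square at most $64\cdot7n\,D=448nD$. All indices used are at most $2+4n+(n-3)+(n-1)+2=6n<N$.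

By (5),
$$e_q(T_j)^2\le384\sum_{i\le q+4n}\mathbb P(q+\tau_j=i)\sum_{u\in W_i}d_u^2+448\,n\,e^{-n/2}D .\tag{7}$$

Now take $q=0$ and sum over $m+1\le j\le n-2$. Use one coin sequence for all $j$, which does not change the law of any $\tau_j$. The event $\tau_j=i$ forces $N_i=n-2-j$, so for fixed $i$ these events are disjoint for different $j$, and
$$\sum_j\mathbb P(\tau_j=i)\le1 .$$
Each $u$ lies in $W_i$ for at most $6$ values of $i$. So the first terms add up to at most $384\cdot6\,D=2304D$. There are at most $n$ values of $j$, and $n^2e^{-n/2}\le16e^{-2}<2.17$ (maximum at $n=4$), so the second terms add up to at most $448\cdot2.17\,D\le973D$.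

**Step 4: straddling triples.** This step covers the remaining $j\in\{m-1,m\}$ with $j\le n-2$. Let $j^*=\min(m+1,n-2)$ and force $b$ exactly $q=j^*-j\in\{0,1,2\}$ times, which leads to $T_{j^*}$ at time $q$; here (7) applies. The probabilities in (7) sum to at most $1$ and $\sum_{u\in W_i}d_u^2\le D$. With $ne^{-n/2}\le2/e<0.74$,
$$e_0(T_j)^2\le2(2d_0+2d_1)^2+2e_q(T_{j^*})^2\le16D+2(384+448\cdot0.74)D\le1448D .$$
The two triples give at most $2896D$.

Every $j\in\{1,\dots,n-2\}$ is a top, straddling or bottom index. The total is at most $(576+2304+973+2896)D=6749D\le7000D$. $\square$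

## 6. From adjacent triples to random transpositions

**Step 1: random transpositions see only 3-cycles.** We rewrite (3). For independent uniform transpositions $\tau,\tau'$, the product $\tau\tau'$ is one of three things:

- the identity, if $\tau=\tau'$;
- a 3-cycle, if they share exactly one point; given this, its support is a uniform 3-set;
- $(\alpha\beta)(\gamma\delta)=(\alpha\beta)(\beta\gamma)\cdot(\beta\gamma)(\gamma\delta)$ with $(\alpha,\beta,\gamma,\delta)$ a uniform ordered 4-tuple of distinct positions, if they are disjoint.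

In the last case $\tau\tau'$ is a product of two 3-cycles, each with a uniform support, so by $(A+B)^2\le2A^2+2B^2$ its expected squared displacement is at most $4\,\mathbb E_ce_0(c)^2$. In all cases the conditional expectation is at most $4\,\mathbb E_ce_0(c)^2$, and (3) gives
$$\langle h,(I-\mathcal T^2)h\rangle\le2\,\mathbb E_c\,e_0(c)^2,\qquad c\text{ a 3-cycle on a uniform 3-subset.}\tag{8}$$

**Lemma 3.** For every 3-cycle $c$, $e_0(c)^2\le4n\sum_je_0(T_j)^2$. Hence $\langle h,(I-\mathcal T^2)h\rangle\le8n\sum_je_0(T_j)^2\le56000\,n\,D$.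

*Proof.* **Step 2: route an arbitrary triple to an adjacent one.** We want $c=gtg^{-1}$, with $t$ a 3-cycle on some $T_j$ and $g$ a product of 3-cycles on few, distinct $T_j$'s. As $t=c^g$, its support is the image of the support of $c$ under $g$. So we just move the three marked points. Let $c$ be supported on $x<y<z$.

- While $z\ge y+3$, move $z\to z-2$ by a 3-cycle on $T_{z-2}$. Its support is $\ge y+1$.
- Then, while $x\le y-3$, move $x\to x+2$ by a 3-cycle on $T_x$. Its support is $\le y-1$.

(On any 3-set, one of the two 3-cycles performs the required move.) No other marked point is touched. Now $z\in\{y+1,y+2\}$ and $x\in\{y-1,y-2\}$.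

- If $x=y-2$, apply $y-2\mapsto y\mapsto y-1\mapsto y-2$ on $T_{y-2}$; the points $y-2,y$ go to $y,y-1$. In either case the marked set is now $\{y-1,y,z\}$.
- Then, if $z=y+2$, apply $y\mapsto y+1\mapsto y+2\mapsto y$ on $T_y$; the points $y,y+2$ go to $y+1,y$.

The marked set is $\{y-1,y,y+1\}=T_{y-1}$. The indices used are $\ge y+1$ (strictly decreasing), $\le y-3$ (strictly increasing), $y-2$ and $y$. They are distinct and none is $y-1$, so $g$ has at most $n-3$ letters.

**Step 3: add up.** The word $gtg^{-1}$ has at most $2(n-3)+1\le2n$ letters and uses each $T_j$ at most twice. By subadditivity and Cauchy–Schwarz, $e_0(c)^2\le2n\cdot2\sum_je_0(T_j)^2$. Now apply (8) and Lemma 2. $\square$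

So (4) holds with $\Gamma=56000\,n$.

## 7. From the energy inequality to mixing, and the proof of Theorem 1

We recall some representation theory of $S_n$. Irreducible representations are indexed by partitions $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ of $n$, drawn as rows of boxes. The dimension $d_\lambda$ is the number of standard tableaux of shape $\lambda$, and $\sum_{\lambda\vdash n}d_\lambda^2=n!$. The conjugate $\lambda'$ exchanges rows and columns and corresponds to multiplying by the sign. The map $\gamma\mapsto x\cdot\gamma$ identifies orderings with $S_n$, and $\gamma\mapsto U_\gamma$ becomes the right regular representation. So $L^2(S_n)$ is the orthogonal sum of isotypic components $V_\lambda$, all preserved by every $U_\gamma$, with $\dim V_\lambda=d_\lambda^2$. Here $V_{(n)}$ is the constants and $V_{(1^n)}$ is spanned by $\mathrm{sgn}$. The operator $\mathcal T$ commutes with all $U_\gamma$, because conjugation permutes the transpositions. By Schur's lemma and Frobenius' formula it acts on $V_\lambda$ as the scalar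
$$r_\lambda=\binom n2^{-1}\sum_{\text{boxes}}(\text{column}-\text{row}).$$

**Example.** For $\lambda=(n-1,1)$ the first row contributes $0+1+\cdots+(n-2)$ and the second row $-1$, so $r_\lambda=\frac{(n-1)(n-2)-2}{n(n-1)}=\frac{n-3}{n-1}$ and $1-r_\lambda=\frac2{n-1}$. The mean-zero functions of the position of card 1, such as $f_p$ in Section 3, lie in this $V_\lambda$.

**Proposition 4.** Suppose $\Gamma\ge1$ and $\langle P^Nf,(I-\mathcal T^2)P^Nf\rangle\le\Gamma(\|f\|^2-\|P^Nf\|^2)$ for all $f$, with $N=7n$. If $k$ is odd, then $\tau_{\rm mix}\le7n\lceil10\,\Gamma\,n\log n\rceil$.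

*Proof.* **Step 1: a lower bound for $1-r_\lambda^2$.** Row $i$ contributes at most $\lambda_i(\lambda_i-1)/2$ to the sum over boxes, so the sum is at most $\sum_i\lambda_i(\lambda_i-1)/2\le n(\lambda_1-1)/2$, and $r_\lambda\le\frac{\lambda_1-1}{n-1}$. Since $r_{\lambda'}=-r_\lambda$, also $-r_\lambda\le\frac{\lambda_1'-1}{n-1}$. With $j_\lambda:=\min(n-\lambda_1,n-\lambda_1')$ this says $|r_\lambda|\le\frac{n-1-j_\lambda}{n-1}$, and
$$1-r_\lambda^2\ge1-|r_\lambda|\ge\frac{j_\lambda}{n-1}\ge\frac{j_\lambda}n .$$

**Step 2: contraction on each $V_\lambda$.** We apply the hypothesis to $f\in V_\lambda$. As $P^Nf\in V_\lambda$, it reads $(1-r_\lambda^2)\|P^Nf\|^2\le\Gamma(\|f\|^2-\|P^Nf\|^2)$. Put $\xi=(1-r_\lambda^2)/\Gamma\in[0,1]$. On $[0,1]$ we have $1+\xi\ge e^{\xi/2}$, since $\log(1+\xi)$ is concave and exceeds $\xi/2$ at $\xi=1$. Therefore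
$$\|P^N|_{V_\lambda}\|_{op}^2\le(1+\xi)^{-1}\le e^{-\xi/2}\le e^{-j_\lambda/(2\Gamma n)} .$$

**Step 3: from operator norms to $\chi^2$.** Recall $\|A\|_{HS}^2=\sum_{x,y}|A(x,y)|^2\le\mathrm{rank}(A)\|A\|_{op}^2$. Relabeling the cards commutes with the chain, so $\sum_yP^s(x,y)^2$ does not depend on $x$. Since $P^s$ preserves the orthogonal summands $V_\lambda$, its squared Hilbert–Schmidt norm is the sum over $\lambda$ of those of the restrictions, and the constants contribute exactly $1$. So for $s=Nt$ with $t\ge1$,
$$\chi^2:=n!\sum_yP^s(x_0,y)^2-1=\|P^s\|_{HS}^2-1\le\sum_{\lambda\ne(n)}d_\lambda^2\,\|P^s|_{V_\lambda}\|_{op}^2 .\tag{9}$$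
Since $k$ is odd, $\mathrm{sgn}(a)=(-1)^{n-k-1}=-\mathrm{sgn}(b)$, so $P\,\mathrm{sgn}=0$, and $\lambda=(1^n)$ contributes $0$ to (9). All other $\lambda\ne(n)$ have $j_\lambda\ge1$.

**Step 4: count dimensions.** Let $\lambda_1=n-j$, and let $\mu\vdash j$ be $\lambda$ without its first row. A standard tableau of shape $\lambda$ is determined by the set of $j$ entries outside the first row and their relative order, which is a standard tableau of shape $\mu$. So $d_\lambda\le\binom njd_\mu$, and
$$\sum_{\lambda:\lambda_1=n-j}d_\lambda^2\le\binom nj^2\sum_{\mu\vdash j}d_\mu^2=\binom nj^2j!\le\frac{n^{2j}}{j!} .$$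
The same bound holds for the conjugates, as $d_{\lambda'}=d_\lambda$. Hence, if $t\ge2\Gamma n(2\log n+3)$, so that $n^2e^{-t/(2\Gamma n)}\le e^{-3}$,
$$\chi^2\le2\sum_{j\ge1}\frac{n^{2j}}{j!}e^{-tj/(2\Gamma n)}\le2\big(\exp(e^{-3})-1\big)<\tfrac14 .\tag{10}$$

**Step 5: conclude.** By Cauchy–Schwarz the total variation distance at time $s=7nt$ is at most $\frac12\sqrt{\chi^2}\le\frac14$, for every starting ordering $x_0$. For $n\ge3$ we have $\log n\ge1$, so $2\log n+3\le5\log n$ and $t=\lceil10\Gamma n\log n\rceil$ suffices. $\square$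

**Proof of Theorem 1.** By Lemma 3 and (1) we may take $\Gamma=56000\,n$. Then
$$\tau_{\rm mix}\le7n\,(560000\,n^2\log n+1)=3.92\cdot10^6\,n^3\log n+7n\le4\cdot10^6\,n^3\log n .\qquad\square$$

**Proof of the Addendum.** Sections 4–6 did not use parity, so the contraction of Step 2 above holds with $\Gamma=56000\,n$ for even $k$ too. Now $P\,\mathrm{sgn}=\pm\mathrm{sgn}$, so $V_{(1^n)}$ contributes $1$ to the squared Hilbert–Schmidt norm, and
$$n!\sum_yP^s(x_0,y)^2=2+\rho,$$
where $\rho$, the contribution of all other $\lambda$, is bounded as in (10). The uniform law on a coset of $A_n$ gives mass $2/n!$ to each point, so $\frac{n!}2\sum_yP^s(x_0,y)^2-1=\frac12\rho<\frac18$ is the $\chi^2$-distance to it. The total variation distance is at most $\frac12\sqrt{\rho/2}<\frac14$ at time $7nt$, which is at most $4\cdot10^6n^3\log n$ by the computation for Theorem 1. It stays so at later times: one step maps the uniform law on a coset to the uniform law on a coset, and cannot increase total variation distance. $\square$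

## 8. Jumps of length $2k-1$ and the proof of Theorem 2

If $k=1$ or $k>n/10$, then $\frac1k+\frac{k^2}{n^2}\ge\frac1{100}$, and Theorem 1 gives Theorem 2. So let $2\le k\le n/10$, and put
$$L=2k-1\ge k,\qquad J_q=\{q-1,q,q+L\}\quad(2\le q\le m-L).$$

The factor $n$ in Lemma 3 is the length of the route: points are moved two positions at a time. A 3-cycle on $J_q$ moves a point by $L$ at once. The point of the choice $L=2k-1$ is a coincidence of speeds. Let the point at $q+L$ enter the region below $m$ just as the pair is about $2k$ positions above $m$. The pair needs about $2k$ steps to reach $(m-1,m)$, whatever the moves are. The third point needs about $k$ moves $b$ to reach $n$, and among $2k$ fair coin tosses about $k$ are $b$'s. So nearly all steps can be free, and only a deviation of order $\sqrt k$ has to be corrected by force. The target is $\{m-1,m,n\}$, the triple of Lemma 1(a).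

**Lemma 5.** For $2\le k\le n/10$, $\ \displaystyle\sum_{q=2}^{m-L}e_0(J_q)^2\le100\,k\,D$.

*Proof.* **Step 1: bring the third point past $m$.** Take $i_0=m-q-L$ free deterministic steps; the third point is then at $m$ and the pair at $(m-L-1,m-L)$. Force $b$ once, at cost $2d_{i_0}$. At time $i_0+1$, with $c:=k-1\ge1$, the third point is at $m+1=n-c$ and the front of the pair is at $m-L+1=m-2c$.

**Step 2: a two-parameter description of what follows.** Say the state is $(g',c')$ if the pair is at $(m-g'-1,m-g')$ and the third point at $n-c'$. We start at $(2c,c)$ and want $(0,0)$, the set $\{m-1,m,n\}$. While $g'>0$ the pair is in positions $<m$, so every step decreases $g'$ by $1$. If $1\le c'\le c$, the third point is in $[m+1,n-1]$, so $b$ decreases $c'$ by $1$ and $a$ leaves it. If $c'=0$, then $a$ leaves it.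

**Step 3: free, then forced.** Take free steps while $0<c'<g'$. A step $b$ lowers $c'$ and keeps $g'-c'$; a step $a$ keeps $c'$ and lowers $g'-c'$. So at the first exit exactly one of $c'$ and $g'-c'$ is $0$. If $c'=0$, force $a$ for all remaining steps; if $c'=g'$, force $b$ for all remaining steps. Either way $g'$ and $c'$ reach $0$ together, after $2c$ steps in all, at time
$$i_e=i_0+1+2c=m-q ,$$
and Lemma 1(a) applies there.

**Step 4: few steps are forced.** Let $R$ be the number of forced steps in this phase. Since $c'=c-\#b$ and $g'-c'=c-\#a$, the free phase stops when $\#b=c$ or $\#a=c$, at a time $\tau\le2c$. Then $R=g'=2c-\tau=|\#b-\#a|$. As $\#b-\#a$ is a simple random walk, optional stopping gives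
$$\mathbb ER^2=\mathbb E\tau\le2c .$$
(For $k=2$: $c=1$, start at $(2,1)$. A free $a$ leads to $(1,1)$, then force $b$; a free $b$ leads to $(1,0)$, then force $a$. So $\tau=R=1$.)

**Step 5: add up over $q$.** The forced steps occupy the times $i_e-R,\dots,i_e-1$. By (5), (R2), Lemma 1(a) and Cauchy–Schwarz, with $(\cdot)$ standing for the set reached at time $i_0+1$,
$$e_{i_0+1}(\cdot)^2\le\mathbb E\Big[\Big(2\sum_{u=i_e-R}^{i_e+2}d_u\Big)^2\Big]\le4\,\mathbb E\Big[(R+3)\sum_{u=i_e-R}^{i_e+2}d_u^2\Big].$$
As $q$ varies, the $i_e=m-q$ are distinct, and the law of $R$ does not depend on $q$. For each fixed value of $R$, every $u$ lies in at most $R+3$ of the windows. So the sum over $q$ is at most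
$$4\,\mathbb E(R+3)^2D\le4(2\,\mathbb ER^2+18)D\le4(4c+18)D .$$
Finally $e_0(J_q)^2\le8d_{i_0}^2+2e_{i_0+1}(\cdot)^2$, and the $i_0$ are distinct for distinct $q$. The total is at most $(8+32c+144)D=(32k+120)D\le100kD$, as $k\ge2$. $\square$

Had all $2c$ steps been forced, the windows would have had length of order $k$ and the same count would have given a bound of order $k^2D$.

**Step 6: route with jumps.** We now refine Step 2 in the proof of Lemma 3, to use as few letters as possible. Let $\kappa\in\{k,k+1\}$ be even, and let $c$ now be a 3-cycle supported on $x<y<z$. Conjugate as follows.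

*z-phase.*

- (i) If $z>m$ and $z-\kappa\ge y+1$: make $\kappa/2$ moves $z\to z-2$ via $T_{z-2}$. Afterward $z\le n-k=m$.
- (ii) If now $z\le m$: while $z-L-1\ge y+1$, move $z\to z-L$ via $J_{z-L}$. This $J$ is admissible, since $2\le z-L\le m-L$.
- (iii) While $z\ge y+3$: move $z\to z-2$ via $T_{z-2}$.

At the start of (iii) we have $z\le y+2k$. Indeed, if $z\le m$, then (ii) has ended, so $z\le y+L+1=y+2k$. If $z>m$, then (i) was not used, so $z\le y+\kappa\le y+k+1$. Hence (iii) makes at most $k$ moves, with indices $j$ satisfying $|j-y|\le2k$.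

*x-phase.*

- (0) If $x=1$ and $y\ge4$: move $x\to3$ via $T_1$.
- (i) While $x\ge2$ and $x+L\le\min(y-1,m)$: move $x\to x+L$ via $J_x$. This is admissible, since $2\le x\le m-L$.
- (ii) While $x\le y-3$: move $x\to x+2$ via $T_x$.

If any move is made in (ii), then at its start $x\ge2$: with $x=1$, the condition $x\le y-3$ means $y\ge4$, and (0) would have moved $x$. As (i) has ended, $x+L\ge y$ or $x+L\ge m+1$. In the second case $y\le n-1$ gives $y-x\le n-1-(m+1-L)=L+k-2$. So always $y-x\le L+k\le3k$, and (ii) makes at most $3k/2$ moves, with $|j-y|\le3k$.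

*Finish* as in Lemma 3, with $T_{y-2}$ and $T_y$ if needed, arriving at $T_{y-1}$.

The supports in the z-phase are $\ge y+1$ and those in the x-phase are $\le y-1$, so a move never touches another marked point. Thus $c=gtg^{-1}$ with $t$ on $T_{y-1}$. All moves shorten $z-y$ or $y-x$ before the finish, and each jump shortens one of them by $L$, so $g$ has at most $n/L\le n/k$ jump letters. Its local letters (those on $T_j$'s) number at most $\frac{k+1}2+k+1+\frac{3k}2+2\le5k$ (as $k\ge2$). So the word $gtg^{-1}$ has at most $2n/k$ jump letters and at most $10k+1\le11k$ local letters.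

**Step 7: how often is a given letter used?** Let $c$ be a 3-cycle on a uniform 3-subset. A given position belongs to the subset with probability $3/n$. So it is the minimum, or the middle, or the maximum, with probability at most $3/n$ each.

*Jumps.* In each phase $J_q$ is used at most once, since $z$ only decreases and $x$ only increases. In the z-phase its use requires that the original $z$ satisfy either $z\le m$ and $z\equiv q\pmod L$, or $z>m$ and $z-\kappa\equiv q\pmod L$. That is at most $(m/L+1)+(k/L+1)=n/L+2$ values. In the x-phase its use requires that the original $x$ satisfy $x\equiv q\pmod L$ or $x=1$, again at most $n/L+2$ values. So the expected number of uses in $g$ is at most $\frac6n(\frac nk+2)\le\frac{18}k$, and in the word at most $\frac{36}k$.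

*Local letters.* $T_j$ is used at most once in each of the five stages z(i), z(iii), x(0), x(ii), finish. So it is used at most $11$ times in the word, counting the central $t$. It is used only if one of the original $x,y,z$ lies in $[j-3k,j+3k]$: the letters of z(i) have index within $\kappa\le3k$ of the original $z$, that of x(0) has index equal to $x$, and all others have index within $3k$ of $y$. This has probability at most $3(6k+1)/n\le20k/n$. So the expected number of uses is at most $220k/n$.

**Step 8: assemble.** Split the word into jump letters and local letters, use $(A+B)^2\le2A^2+2B^2$, and apply Cauchy–Schwarz to each part. Taking expectations, with Lemma 5 for the jumps and Lemma 2 for the local letters,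
$$\mathbb E_c\,e_0(c)^2\le2\cdot\frac{2n}k\cdot\frac{36}k\cdot100kD+2\cdot11k\cdot\frac{220k}n\cdot7000D\le4\cdot10^7\Big(\frac nk+\frac{k^2}n\Big)D .$$
(The coefficients are $14400$ and $33\,880\,000$.) By (8) and (1), the hypothesis of Proposition 4 holds with $\Gamma=8\cdot10^7\big(\frac nk+\frac{k^2}n\big)\ge1$. For odd $k$ it gives
$$\tau_{\rm mix}\le Cn^2\log n\,\Big(\frac nk+\frac{k^2}n\Big)=C\,n^3\log n\,\Big(\frac1k+\frac{k^2}{n^2}\Big),$$
with the rounding up absorbed in $C$. Together with Theorem 1 this is Theorem 2. $\square$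

**Proof of the Corollary.** Let $k=o(n)$ be odd. If $k=O(1)$, then Theorem 1 and (2) give $\tau_{\rm mix}=\Theta(n^3\log n)$. If $k$ is unbounded, then $k\to\infty$ along a subsequence. Along any such subsequence $\frac1k+\frac{k^2}{n^2}\to0$, because $k=o(n)$. By Theorem 2, $\tau_{\rm mix}=o(n^3\log n)$ there, so $\tau_{\rm mix}$ is not $\Theta(n^3\log n)$. $\square$
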